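\theoremstyle{plain}
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{theoremC}{Theorem C}
\newtheorem*{conjecture}{Conjecture II}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}


\title{Ideals that are not contents of indecomposable polynomials}

\begin{abstract}
A polynomial over a domain $R$ is indecomposable if it has positive degree and is not a product of two polynomials in $R[x]$ of positive degree. It was conjectured that every nonzero finitely generated ideal of every domain is the content of an indecomposable polynomial. We disprove this, first over an integrally closed domain with algebraically closed quotient field, then over complete local Noetherian domains of every dimension $d\ge 1$ and for ideals with any prescribed minimal number $n\ge3$ of generators. The condition $n\ge3$ is necessary, since a nonzero ideal with at most two generators is always the content of a linear polynomial. In the other direction we prove the statement for several classes of Noetherian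 domains, among them all regular ones.
\end{abstract}

\section{The question and the answer}

Let $R$ be a commutative integral domain with identity and with quotient field $K$. The \emph{content} $c(f)$ of $f\in R[x]$ is the ideal of $R$ generated by the coefficients of $f$. A polynomial of positive degree is \emph{indecomposable} if it cannot be written as a product of two polynomials in $R[x]$ each of positive degree. The notion ignores constant factors: $2x+2$ is indecomposable in $\mathbb Z[x]$. A polynomial of positive degree in $R[x]$ that is irreducible in $K[x]$ is indecomposable, but the converse fails. For instance, $x^2+x+1$ is indecomposable over $R=\mathbb Z[\sqrt{-3}]$, because its roots are not in $R$ and the leading coefficients of two linear factors in $R[x]$ would be units; yet it splits over $K$. So a factorization over $K$ need not have a version over $R$, and indecomposable polynomials should be easier to find than irreducible ones. The following statement is Conjecture~II, for which see \cite{MCD}.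

\begin{conjecture}
For any domain $R$ and any nonzero finitely generated ideal $I$ of $R$ there exists an indecomposable polynomial $f\in R[x]$ with content $I$.
\end{conjecture}

Write $\mu(I)$ for the minimal number of generators of $I$. If $\mu(I)\le 2$, say $I=(a,b)$ with $a\neq0$, then $ax+b$ has content $I$ and degree $1$, hence is indecomposable. On the other hand, a polynomial of degree $N$ has $N+1$ coefficients, so
\begin{equation}\label{eq:degree}
\mu(c(f))\le \deg f+1 .
\end{equation}
If $\mu(I)\ge 3$, every polynomial of content $I$ therefore has degree at least $2$, and the question becomes a real one.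

For three generators one has to choose well. Over $\mathbb C[y,z]$ and for $I=(y^2,yz,z^2)$, the first attempt splits:
\[
y^2+yz\,x+z^2x^2=(y-\omega zx)(y-\omega^2zx),\qquad \omega=e^{2\pi i/3}.
\]
Another order of the generators works: $y^2+z^2x+yz\,x^2$ has discriminant $z(z^3-4y^3)$, which is divisible by $z$ exactly once and so is not a square in $\mathbb C(y,z)$. In general one may choose the generators, their order, redundant further generators, and the degree. With so much freedom one would guess that the conjecture is true, and Theorem~C below confirms the guess for many Noetherian domains. Nevertheless, the conjecture is false.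

\begin{theoremA}
Let $V$ be a valuation ring with maximal ideal $\mathfrak m\ne0$, residue map $\rho:V\to L=V/\mathfrak m$, and algebraically closed quotient field $K$. Let $k\subset L$ be a subfield and $R=\rho^{-1}(k)$.
\begin{enumerate}
\item[(a)] Every $f\in\mathfrak m[x]$ of degree $N\ge1$ is a product of $N$ polynomials of degree $1$ in $R[x]$.
\item[(b)] A nonzero finitely generated ideal $I$ of $R$ is the content of an indecomposable polynomial if and only if $\mu(I)\le2$.
\item[(c)] For every integer $n$ with $1\le n\le\dim_kL$ there is a finitely generated ideal $I\subset\mathfrak m$ of $R$ with $\mu(I)=n$.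
\end{enumerate}
Hence the conjecture fails for $R$ whenever $[L:k]\ge3$. It fails even for some integrally closed $R$ with $K$ algebraically closed.
\end{theoremA}

The rings of Theorem~A are never Noetherian (Remark~\ref{rem:nonnoeth}). A more careful choice of fields gives Noetherian examples.

\begin{theoremB}
For all $n\ge3$ and $d\ge1$ there are a complete local Noetherian domain $R$ of dimension $d$ and an ideal $I$ of $R$ with $\mu(I)=n$ such that every $f\in R[x]$ with $c(f)=I$ is decomposable. For $d=1$, in the rings $R$ constructed in Section~\ref{sec:noeth}, with maximal ideal $\mathfrak m$, a nonzero ideal $I$ is the content of an indecomposable polynomial if and only if $\mu(I)\le2$ or $I\not\subseteq \mathfrak m^2$.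
\end{theoremB}

For the positive result we recall that a local ring $(V,\mathfrak n)$ \emph{dominates} a local subring $A$ with maximal ideal $\mathfrak a$ if $\mathfrak n\cap A=\mathfrak a$. In that case $A/\mathfrak a$ is a subfield of $V/\mathfrak n$. When we say that $V$ has the same residue field as $A$, or that it has residue field $A/\mathfrak a$, we mean that this subfield is all of $V/\mathfrak n$.

\begin{theoremC}
Let $R$ be a Noetherian domain, not a field, and $I\neq0$ an ideal. Suppose $R$ has a maximal ideal $M\ne0$ with one of the following properties:
\begin{enumerate}
\item[(i)] $I\not\subseteq M$;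
\item[(ii)] $R/M$ is algebraically closed;
\item[(iii)] $R_M$ is regular;
\item[(iv)] some valuation ring of $K$ dominates $R_M$ and has residue field $R/M$.
\end{enumerate}
Then there is $f\in R[x]$ of content $I$ and positive degree that is irreducible in $K[x]$, hence indecomposable.
\end{theoremC}

By (iii) the conjecture holds for all regular Noetherian domains, and by (i) for all Noetherian domains with zero Jacobson radical; for a field take $f=x$. The ring $R$ of Theorem~B will have a separably closed residue field, so ``algebraically closed'' in (ii) cannot be weakened to ``separably closed''. We do not settle the case of normal Noetherian domains outside Theorem~C.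

\medskip
\noindent\textbf{The mechanism.} In both constructions $R$ sits inside a larger local ring $V$ and has the same maximal ideal $\mathfrak m$, but a smaller residue field. For the ideals $I\subset\mathfrak m$ that we use, a polynomial $f$ of content $I$ can be written as $tF$ with $t\in\mathfrak m$ and $F\in V[x]$ having a unit coefficient. We arrange that $F$ factors in $V[x]$. The factors of $F$ need not lie in $R[x]$. But if $t$ is a product of elements of $\mathfrak m$, one for each factor, then we multiply each factor by its share of $t$, and the new factors have coefficients in $\mathfrak mV=\mathfrak m\subset R$. In Theorem~A, $t$ has roots of all orders; in Theorem~B, $t$ is a square by choice.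

\section{Pulling back a subfield of the residue field}\label{sec:pullback}

We use two standard tools. The first is Gauss's lemma. For a valuation $v$ on a field $K$ and $0\ne g\in K[x]$ let $v(g)$ be the least value of a coefficient of $g$.

\begin{lemma}[Gauss]\label{lem:gauss}
If $g,h\in K[x]$ are nonzero, then $v(gh)=v(g)+v(h)$.
\end{lemma}

\begin{proof}
Dividing each of $g$ and $h$ by a coefficient of least value, we may assume $v(g)=v(h)=0$. Then $g$ and $h$ have coefficients in the valuation ring, and their reductions to the residue field are nonzero. Hence the reduction of $gh$ is nonzero too, that is, $v(gh)=0$.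
\end{proof}

The second is Nakayama's lemma, in this form: if $I$ is a finitely generated ideal of a local ring with maximal ideal $\mathfrak m$, then elements of $I$ generate $I$ if and only if their images span the vector space $I/\mathfrak mI$. In particular $\mu(I)=\dim I/\mathfrak mI$.

Now let $V$ be a local domain with maximal ideal $\mathfrak m\ne 0$ and residue map $\rho:V\to L=V/\mathfrak m$, let $k\subset L$ be a subfield, and put $R=\rho^{-1}(k)$. For $F\in V[x]$ let $\bar F\in L[x]$ be its reduction. The following lemma provides ideals of $R$ with many generators and describes all polynomials with such a content.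

\begin{lemma}\label{lem:pullback}
\begin{enumerate}
\item[(1)] $R$ is local with maximal ideal $\mathfrak m$ and residue field $k$, and $R$ and $V$ have the same quotient field.
\item[(2)] Let $0\ne t\in\mathfrak m$, let $W\subset L$ be a $k$-subspace of finite dimension $n\ge1$, and put $I=t\rho^{-1}(W)$. If $w_1,\dots,w_n\in V$ are lifts of a $k$-basis of $W$, then $I=(tw_1,\dots,tw_n)R$. So $I\subset \mathfrak m$ is a finitely generated ideal of $R$. Moreover $\mathfrak mI=t\mathfrak m$ and $\mu(I)=n$.
\item[(3)] With $I$ as in (2), a polynomial $f\in R[x]$ has content $I$ if and only if $f=tF$ with $F\in V[x]$ such that the coefficients of $\bar F$ span $W$ over $k$.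
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Clearly $\mathfrak m=\ker\rho\subset R$ and $R/\mathfrak m=k$. An element of $R\setminus\mathfrak m$ is a unit of $V$, and its inverse has residue in $k$, so it is a unit of $R$. If $0\ne t\in\mathfrak m$ and $z\in V$, then $z=(zt)/t$ with $zt,t\in\mathfrak m\subset R$.

(2) Each $w_i$ is a unit of $V$, so $\mathfrak mw_i=\mathfrak m$. Hence $\sum_iRw_i$ contains $\mathfrak m=\ker\rho$. Since its image under $\rho$ is $W$, we get $\rho^{-1}(W)=\sum_i Rw_i$ and $I=\sum_iRtw_i\subset\mathfrak m$. Also $\mathfrak m\,\rho^{-1}(W)=\mathfrak m$: the inclusion ``$\subseteq$'' holds because $\mathfrak m$ is an ideal of $V$, and ``$\supseteq$'' because $\mathfrak m=\mathfrak mw_1$. Thus $\mathfrak mI=t\mathfrak m$, and $tz\mapsto\rho(z)$ induces an isomorphism $I/\mathfrak mI\cong \rho^{-1}(W)/\mathfrak m\cong W$ of $k$-vector spaces. Now apply Nakayama's lemma.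

(3) If $c(f)=I$, then $F=f/t$ has coefficients in $\rho^{-1}(W)\subset V$, and since the coefficients of $f$ generate $I$, their images under $I/\mathfrak mI\cong W$, which are the coefficients of $\bar F$, span $W$. Conversely, if $f=tF$ and the coefficients of $\bar F$ span $W$, then those of $f$ lie in $I$ and span $I/\mathfrak mI$, so they generate $I$ by Nakayama's lemma.
\end{proof}

\section{Disproof of the conjecture}

\begin{example}[the explicit counterexample]\label{ex:puiseux}
Let $K=\bigcup_{m\ge1}\mathbb C((T^{1/m}))$, which is algebraically closed by Puiseux's theorem. Its elements of nonnegative order form the valuation ring $V=\bigcup_m\mathbb C[[T^{1/m}]]$, with residue field $L=\mathbb C$. Take $k=\overline{\mathbb Q}\subset\mathbb C$, so that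
\[
R=\{g\in V: g(0)\in\overline{\mathbb Q}\},\qquad\text{and put}\qquad I=(T,\ \pi T,\ \pi^2T)R .
\]
Since $\pi$ is transcendental, $1,\pi,\pi^2$ are linearly independent over $\overline{\mathbb Q}$, and $\mu(I)=3$ by Lemma~\ref{lem:pullback}(2). The most obvious polynomial of content $I$ is
\[
f=T(1+\pi x+\pi^2x^2)=T(1-\omega\pi x)(1-\omega^2\pi x).
\]
The two linear factors do not belong to $R[x]$, as $\omega\pi,\omega^2\pi\notin\overline{\mathbb Q}$. But $T$ has a square root in $K$, and
\[
f=\bigl(T^{1/2}(1-\omega\pi x)\bigr)\bigl(T^{1/2}(1-\omega^2\pi x)\bigr)
\]
is a factorization in $R[x]$: all four coefficients have constant term $0\in\overline{\mathbb Q}$. By Theorem~A(b) \emph{every} polynomial of content $I$ is decomposable, so this pair $(R,I)$ disproves the conjecture.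
\end{example}

For a general $f$ the roots may have any values, positive or negative. Gauss's lemma takes care of this: it shows that the linear factors can be scaled to lie in $V[x]$.

\begin{proof}[Proof of Theorem A]
Lemma~\ref{lem:pullback} applies to $R$; in particular $R$ is local with maximal ideal $\mathfrak m$. Let $v$ be the valuation of $V$.

(a) Let $f\in\mathfrak m[x]$ have degree $N\ge1$. Let $t$ be a coefficient of $f$ of least value. Then $0\ne t\in\mathfrak m$, and $f=tF$ with $F\in V[x]$ and $v(F)=0$. Since $K$ is algebraically closed, $F$ is a product of $N$ polynomials of degree $1$ over $K$. We scale each of them by an element of $K^*$ so that its least coefficient value is $0$, and get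
\[
F=u\,G_1\cdots G_N,\qquad u\in K^*,\quad G_i\in V[x],\quad \deg G_i=1,\quad v(G_i)=0 .
\]
By Lemma~\ref{lem:gauss}, $0=v(F)=v(u)+\sum_i v(G_i)=v(u)$, so $u$ is a unit of $V$. Again because $K$ is algebraically closed, there is $s\in K$ with $s^N=t$. Then $Nv(s)=v(t)>0$, so $s\in\mathfrak m$. Hence
\[
f=(suG_1)(sG_2)\cdots(sG_N),
\]
and all factors lie in $\mathfrak m[x]\subset R[x]$.

(b) If $\mu(I)\le2$, a linear polynomial has content $I$. If $\mu(I)\ge3$, then $I\ne R$, so $I\subset\mathfrak m$. By \eqref{eq:degree}, any $f$ of content $I$ has degree $N\ge2$, and since $f\in\mathfrak m[x]$, part (a) shows that $f$ is decomposable.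

(c) Choose a $k$-subspace $W\subset L$ of dimension $n$ and $0\ne t\in\mathfrak m$, and apply Lemma~\ref{lem:pullback}(2).

If $[L:k]\ge3$, parts (b) and (c) with $n=3$ give a counterexample to the conjecture. Finally, the ring $R$ of Example~\ref{ex:puiseux} is integrally closed. Indeed, an element of $K$ integral over $R$ is integral over $V$, hence lies in $V$. Reducing its integral equation modulo $\mathfrak m$ shows that its residue is algebraic over $k=\overline{\mathbb Q}$. So the residue lies in $\overline{\mathbb Q}$, and the element lies in $R$.
\end{proof}

\begin{remark}\label{rem:nonnoeth}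
In the situation of Theorem~A, every $t\in\mathfrak m$ is a square $s^2$ with $s\in\mathfrak m$, so $\mathfrak m=\mathfrak m^2$. Since $\mathfrak m\ne0$, Nakayama's lemma shows that $\mathfrak m$ is not a finitely generated ideal of $R$, and $R$ is not Noetherian.
\end{remark}

\section{Noetherian counterexamples}\label{sec:noeth}

\subsection{What has to be arranged}

To make $R$ Noetherian, we take $V=L[[T]]$ with $[L:k]$ finite. There are no roots of $T$ in $V$, but this is easily repaired: with $t=T^2$ we can give one factor $T$ to each of two factors of $F$. By Lemma~\ref{lem:pullback}(3) it remains to ensure that every $F\in V[x]$ is a product of two polynomials in $V[x]$ of positive degree, provided that the coefficients of $\bar F$ span a $k$-space of dimension at least $3$. If $\bar F$ is a product of two coprime polynomials of positive degree, or if $\deg\bar F<\deg F$, then Hensel's lemma factors $F$. The critical case is that $\bar F$ has the same degree as $F$ and is a constant times a power of one irreducible polynomial. The next example shows that this case can cause failure even when $L$ is algebraically closed. In the example $[L:k]$ is infinite, but the obstruction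 lies only in the form of $\bar F$.

\begin{example}\label{ex:bad}
Let $V=\mathbb C[[T]]$ and $k=\overline{\mathbb Q}$, let $W$ be the span of $1,\pi,\pi^2$ over $k$, and $I=T^2\rho^{-1}(W)$. The polynomial $f=T^2\bigl((x-\pi)^2-T\bigr)$ has content $I$ by Lemma~\ref{lem:pullback}(3), because the coefficients $\pi^2,-2\pi,1$ of $(x-\pi)^2$ span $W$. But $f$ is irreducible over $\mathbb C((T))$, since $T$ is not a square there.
\end{example}

So we want the coefficients of a power of an irreducible polynomial to span at most two dimensions over $k$. In characteristic $2$ we have $(x-\beta)^2=x^2+\beta^2$, and this is harmless if $\beta^2\in k$. We therefore look for an extension $L/k$ in characteristic $2$ such that $L^2\subset k$. Such an $L$ with $L\ne k$ cannot be algebraically closed, for then $L=L^2\subset k$. But it can be separably closed, and then its irreducible polynomials are still simple enough.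

\begin{lemma}\label{lem:fields}
Let $s\ge1$, let $E=\mathbb F_2(y_1,\dots,y_s)$ be a rational function field, $k$ a separable closure of $E$, and $L=k(\sqrt{y_1},\dots,\sqrt{y_s})$.
\begin{enumerate}
\item[(1)] $[L:k]=2^s$.
\item[(2)] $\beta^2\in k$ for all $\beta\in L$.
\item[(3)] $L$ is separably closed.
\item[(4)] Every monic irreducible polynomial in $L[x]$ has the form $x^q-\beta$ with $q$ a power of $2$ $(q=1$ allowed$)$ and $\beta\in L$.
\end{enumerate}
\end{lemma}

\begin{proof}
We work in an algebraic closure of $k$ and use that an element which is both separable and purely inseparable over a field belongs to it.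

(1) Let $z_i=\sqrt{y_i}$ and $P=E(z_1,\dots,z_s)=\mathbb F_2(z_1,\dots,z_s)$. The $z_i$ are algebraically independent over $\mathbb F_2$. In the tower obtained by adjoining $z_1,\dots,z_s$ to $E=\mathbb F_2(z_1^2,\dots,z_s^2)$ one at a time, each step has degree $2$, because $z_i^2$ is a variable of the rational function field $\mathbb F_2(z_1,\dots,z_{i-1},z_i^2,\dots,z_s^2)$ and so is not a square in it. Hence $[P:E]=2^s$.

Let $k'\subset k$ be a finite extension of $E$. It is separable, so $k'=E(\alpha)$ for some $\alpha$ with minimal polynomial $p$ over $E$. The minimal polynomial of $\alpha$ over $P$ divides $p$. Its coefficients are polynomial expressions in roots of $p$, hence separable over $E$. They also lie in $P$, which is purely inseparable over $E$, so they lie in $E$. Thus $p$ remains irreducible over $P$, so $[Pk':P]=[k':E]$, and therefore $[Pk':k']=[P:E]=2^s$. This means that the $2^s$ products of distinct $z_i$, which span $Pk'$ over $k'$, are linearly independent over $k'$. A linear relation over $k$ among them has its coefficients in some such $k'$, so they are independent over $k$. They also span $L$ over $k$.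

(2) An element of $L$ is a $k$-linear combination of products of the $z_i$. Squaring is additive and multiplicative, and $z_i^2=y_i\in k$.

(3) Let $\alpha$ be separable algebraic over $L$. Then $\alpha$ is algebraic over $k$, so some $\alpha^{2^r}$ is separable over $k$ and hence lies in $k$. So $\alpha$ is both purely inseparable and separable over $L$, and $\alpha\in L$.

(4) A monic irreducible polynomial over $L$ has the form $p(x^q)$ with $q$ a power of $2$ and $p$ monic, irreducible and separable. By (3), $\deg p=1$.
\end{proof}

Let us see on the smallest case how these fields help. Let $V=L[[T]]$, and let $F\in V[x]$ have degree $2$ and reduction $\bar F=c_0+c_1x+c_2x^2$ with $c_0,c_1,c_2$ linearly independent over $k$. The derivative of $\bar F$ is $c_1$, a nonzero constant. So $\bar F$ is separable of degree $2$, and it has two distinct roots in the separably closed field $L$. By Hensel's lemma, $F$ factors in $V[x]$. The reduction in Example~\ref{ex:bad} has no counterpart here, as a double root forces $c_1=0$.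

\subsection{The rings}\label{subsec:rings}

From now on let $s\ge 2$, let $k\subset L$ be the fields of Lemma~\ref{lem:fields}, let $d\ge1$, and let
\[
V=L[[T_1,\dots,T_d]]\ \text{ with maximal ideal }\mathfrak m,\qquad R=k+\mathfrak m .
\]
This is the situation of Section~\ref{sec:pullback}, with $\rho:V\to L$ the constant term.

\begin{lemma}\label{lem:rings}
$R$ is a complete local Noetherian domain of dimension $d$ with maximal ideal $\mathfrak m$ and residue field $k$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:pullback}, $R$ is a local domain with maximal ideal $\mathfrak m$ and residue field $k$. Since $V=L+\mathfrak m$, a $k$-basis of $L$ generates $V$ as an $R$-module. So $V$ is finite over $R$; this is where $[L:k]<\infty$ is used. Hence $V$ is integral over $R$ and $\dim R=\dim V=d$.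

Let $J$ be an ideal of $R$. Since $\mathfrak m=\mathfrak mV$, we have $\mathfrak mJ=\mathfrak m(JV)$. This is an ideal of the Noetherian ring $V$, so it is a finitely generated $V$-module, and hence a finitely generated $R$-module. The quotient $J/\mathfrak mJ$ is contained in $JV/\mathfrak mJV$, a finite-dimensional vector space over $L$ and so over $k$. Hence $J/\mathfrak mJ$ is finite-dimensional over $k=R/\mathfrak m$. Since $\mathfrak mJ$ and $J/\mathfrak mJ$ are finitely generated, so is $J$. Thus $R$ is Noetherian.

The powers of $\mathfrak m$ are the same in $R$ and in $V$, since they consist of the sums of products of elements of $\mathfrak m$. So a Cauchy sequence in $R$ has a limit in the complete ring $V$. The limit differs from a late term of the sequence by an element of $\mathfrak m\subset R$, so it lies in $R$. Thus $R$ is complete.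
\end{proof}

\subsection{Factoring over the power series ring}

We need Hensel's lemma for polynomials which are not assumed to be monic, with control of the degrees.

\begin{lemma}[Hensel]\label{lem:hensel}
Let $F\in V[x]$ have degree $N$ and $\bar F\ne0$. Let $\bar F=g_0h_0$ in $L[x]$ with $g_0$ monic of degree $\delta$ and $g_0,h_0$ coprime. Then $F=GH$ with $G,H\in V[x]$, $G$ monic of degree $\delta$ and $\deg H=N-\delta$.
\end{lemma}

\begin{proof}
We construct $G_i$ monic of degree $\delta$ and $H_i$ of degree at most $N-\delta$, lifting $g_0$ and $h_0$, such that
\[
F\equiv G_iH_i \bmod \mathfrak m^i[x]\qquad(i\ge1).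
\]
For $i=1$ take $g_0,h_0$ themselves, viewed in $V[x]$ via $L\subset V$; note that $\deg h_0=\deg\bar F-\delta\le N-\delta$.

For the step, let $0\le j\le N$. By coprimality and division with remainder by $g_0$ we can write $x^j=u_jh_0+v_jg_0$ in $L[x]$ with $\deg u_j<\delta$. Then $\deg(u_jh_0)<N$, so $\deg (v_jg_0)\le N$ and $\deg v_j\le N-\delta$. The polynomial $F-G_iH_i$ has degree at most $N$, so $F-G_iH_i=\sum_{j=0}^N e_jx^j$ with $e_j\in\mathfrak m^i$. Put
\[
G_{i+1}=G_i+\sum_j e_ju_j,\qquad H_{i+1}=H_i+\sum_j e_jv_j .
\]
Then $G_{i+1}$ is monic of degree $\delta$ and $\deg H_{i+1}\le N-\delta$. Since $u_jH_i+v_jG_i\equiv x^j\bmod\mathfrak m[x]$ and $2i\ge i+1$,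
\[
G_{i+1}H_{i+1}\equiv G_iH_i+\sum_je_j(u_jH_i+v_jG_i)\equiv G_iH_i+\sum_j e_jx^j= F\bmod\mathfrak m^{i+1}[x].
\]
The coefficients of $G_i$ and $H_i$ converge in $V$, and the limits $G,H$ satisfy $F=GH$. Since $G$ is monic of degree $\delta$, $\deg H=N-\delta$.
\end{proof}

\begin{proposition}\label{prop:split}
Let $F\in V[x]$, and suppose the coefficients of $\bar F\in L[x]$ span over $k$ a space of dimension at least $3$. Then $F=GH$ with $G,H\in V[x]$ of positive degree.
\end{proposition}

\begin{proof}
Let $N=\deg F$ and $\delta=\deg\bar F$. Since $\bar F$ has at least three nonzero coefficients, $\delta\ge2$.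

Suppose $\delta<N$, and let $\lambda$ be the leading coefficient of $\bar F$. Lemma~\ref{lem:hensel} applied to $\bar F=(\lambda^{-1}\bar F)\cdot\lambda$ gives factors of degrees $\delta>0$ and $N-\delta>0$.

Suppose $\delta=N$ and $\bar F$ has two distinct monic irreducible factors. Let $g_0$ be the full power of one of them that divides $\bar F$. Then $\bar F=g_0h_0$ with $g_0,h_0$ coprime of positive degree, and Lemma~\ref{lem:hensel} gives factors of degrees $\deg g_0>0$ and $N-\deg g_0=\deg h_0>0$.

In the remaining case $\bar F$ is a constant times a power of one monic irreducible polynomial. By Lemma~\ref{lem:fields}(4), $\bar F=\gamma(x^q-\beta)^m$ with $\gamma\in L^*$ and $\beta\in L$. Its coefficients lie in $\gamma\sum_{i\ge0}\mathbb F_2\beta^i$. As $\beta^2\in k$ by Lemma~\ref{lem:fields}(2), this is contained in $\gamma(k+k\beta)$, a space of dimension at most $2$ over $k$. This contradicts the hypothesis.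
\end{proof}

\subsection{Proof of Theorem B}

\begin{proof}[The counterexamples]
Let $n\ge3$ and $d\ge1$. Choose $s\ge2$ with $2^s\ge n$ in the construction of Section~\ref{subsec:rings}, and a $k$-subspace $W\subset L$ of dimension $n$, which exists by Lemma~\ref{lem:fields}(1). Put $I=T_1^2\rho^{-1}(W)$. By Lemmas~\ref{lem:rings} and \ref{lem:pullback}(2), $R$ is a complete local Noetherian domain of dimension $d$, and $\mu(I)=n$.

Let $f\in R[x]$ with $c(f)=I$. By Lemma~\ref{lem:pullback}(3), $f=T_1^2F$ with $F\in V[x]$ such that the coefficients of $\bar F$ span $W$. By Proposition~\ref{prop:split}, $F=GH$ with $G,H\in V[x]$ of positive degree. Hence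
\[
f=(T_1G)(T_1H),\qquad T_1G,\;T_1H\in\mathfrak m[x]\subset R[x],
\]
and $f$ is decomposable.
\end{proof}

For $s=2$, $d=1$ and $W=L$ the ideal is simply $I=\mathfrak m^2=T^2L[[T]]$ in $R=k+TL[[T]]$. The exponent $2$ is essential here, since the classification below shows that $\mathfrak m$ itself \emph{is} the content of an indecomposable polynomial.

\begin{proof}[The classification for $d=1$]
Write $T=T_1$, so $V=L[[T]]$ and $\mathfrak m=TV$. Let $v$ be the $T$-adic valuation, $I\ne0$ an ideal of $R$, and $e$ the least value of an element of $I$. Let $a\in I$ with $v(a)=e$. Since $TV\subset R$, we have $I\supseteq a\,TV=T^{e+1}V$. So $T^{-e}I$ is a subset of $V$ that contains $TV=\ker\rho$. Therefore $I=T^e\rho^{-1}(W)$, where $W=\rho(T^{-e}I)$ is a nonzero $k$-subspace of $L$, of finite dimension since $[L:k]<\infty$.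

If $e=0$, then $I$ contains an element of $R\setminus\mathfrak m$, so $I=R$. If $e\ge1$, then $\mu(I)=\dim_kW$ by Lemma~\ref{lem:pullback}(2). Since $\mathfrak m^2=T^2V$, we have $I\subseteq\mathfrak m^2$ if and only if $e\ge2$. There are three cases to consider.

\emph{$\mu(I)\le 2$} (in particular $e=0$). A linear polynomial has content $I$.

\emph{$e\ge2$ and $\mu(I)\ge3$.} Let $c(f)=I$. By Lemma~\ref{lem:pullback}(3), $f=T^eF$, where the coefficients of $\bar F$ span $W$. By Proposition~\ref{prop:split}, $F=GH$ with factors of positive degree, and $f=(TG)(T^{e-1}H)$ is a decomposition in $R[x]$. So no indecomposable polynomial has content $I$.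

\emph{$e=1$ and $\mu(I)\ge3$.} Let $r+1=\mu(I)$, let $w_0,\dots,w_r$ be a $k$-basis of $W\subset L\subset V$, and
\[
f=TF,\qquad F=\sum_{i=0}^r w_ix^i .
\]
Then $c(f)=I$ by Lemma~\ref{lem:pullback}(3). We show that $f$ is indecomposable; the point is that only one of two factors can absorb the single $T$, so the other factor has a nonzero reduction, with coefficients in $k$. Suppose $f=gh$ with $g,h\in R[x]$ of positive degree. By Lemma~\ref{lem:gauss}, $v(g)+v(h)=v(f)=1$, and both summands are nonnegative integers. So we may assume $v(g)=0$ and $h=Th'$ with $h'\in V[x]$. Then $F=gh'$ and $\bar F=\bar g\,\bar h'$, where $0\neq\bar g\in k[x]$ because $v(g)=0$ and $g\in R[x]$. Since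
\[
\deg\bar g+\deg\bar h'=\deg\bar F=r=\deg F=\deg g+\deg h',
\]
and reduction does not raise degrees, $\deg\bar g=\deg g>0$. Extend $w_0,\dots,w_r$ to a $k$-basis $(w_j)$ of $L$. Then $L[x]=\bigoplus_jw_jk[x]$, and multiplication by $\bar g\in k[x]$ acts on each component. So $\bar g$ divides the $w_0$-component of $\bar F=\sum_i w_ix^i$, which is $1$. This contradicts $\deg\bar g>0$.
\end{proof}

\section{Positive results}

To prove Theorem~C we look for a polynomial that is irreducible even over $K$. The tool is an Eisenstein-type criterion: the Newton polygon of $f$ is to be a single segment with no lattice points between its ends. We include the short proof. By convention $w(0)=\infty$.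

\begin{lemma}\label{lem:newton}
Let $w:K^*\to\mathbb Z$ be a valuation and $f=\sum_{i=0}^Nc_ix^i\in K[x]$ with $N\ge1$ and $c_0c_N\neq0$. Suppose that $j=w(c_N)-w(c_0)$ is coprime to $N$ and that $w(c_i)>w(c_0)+ij/N$ for $0<i<N$. Then $f$ is irreducible in $K[x]$.
\end{lemma}

\begin{proof}
For $0\ne g=\sum g_ix^i\in K[x]$ let $\varphi(g)=\min_i\bigl(w(g_i)-ij/N\bigr)$, and let $l(g)$ and $r(g)$ be the least and the greatest index at which this minimum is attained. We claim that $l(gh)=l(g)+l(h)$ and $r(gh)=r(g)+r(h)$ for nonzero $g,h$. The coefficient of $x^a$ in $gh$ is $\sum_ig_ih_{a-i}$, and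
\[
w(g_ih_{a-i})-aj/N=\bigl(w(g_i)-ij/N\bigr)+\bigl(w(h_{a-i})-(a-i)j/N\bigr)\ge\varphi(g)+\varphi(h).
\]
If $a<l(g)+l(h)$, the inequality is strict for every $i$, because $i<l(g)$ or $a-i<l(h)$. If $a=l(g)+l(h)$, equality holds for $i=l(g)$ and for no other $i$, so the coefficient has value exactly $\varphi(g)+\varphi(h)+aj/N$. Thus $\varphi(gh)=\varphi(g)+\varphi(h)$ and $l(gh)=l(g)+l(h)$. If $a>r(g)+r(h)$, then $i>r(g)$ or $a-i>r(h)$, and if $a=r(g)+r(h)$, only $i=r(g)$ gives equality; so the claim for $r$ follows in the same way.

By hypothesis $l(f)=0$ and $r(f)=N$. Let $f=gh$ and $\delta=\deg g$. Then $l(g)=0$, and $r(g)+r(h)=N=\deg g+\deg h$ with $r(g)\le\deg g$ and $r(h)\le\deg h$, so $r(g)=\delta$. Hence $w(g_0)=w(g_\delta)-\delta j/N$. So $N$ divides $\delta j$ and thus divides $\delta$, that is, $\delta=0$ or $\delta=N$.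
\end{proof}

\begin{example}\label{ex:good}
Let us return to $I=(y^2,yz,z^2)$ in $\mathbb C[y,z]$. For the order of vanishing at the origin, all three generators have the same value, and the criterion does not see a difference between them. But let $w$ be the valuation of $\mathbb C(y,z)$ with $w(z)=1$ and $w(y)=2$, namely the order of vanishing at the origin of the plane with coordinates $y/z$ and $z$. Now $z^2,yz,y^2$ have values $2,3,4$, and the first generator is strictly the smallest. Add a redundant generator $z\cdot z^2$ in a higher degree:
\[
f=z^2+yz\,x+y^2x^2+z^3x^3 .
\]
The content is $I$. The coefficients have values $2,3,4,3$, so $N=3$ and $j=1$, and $3>2+\tfrac13$ and $4>2+\tfrac23$. By Lemma~\ref{lem:newton}, $f$ is irreducible over $\mathbb C(y,z)$.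
\end{example}

In general we need a discrete valuation for which one generator is strictly smaller than the others. To get it, take a valuation ring $V$ containing $R$ and a generator $b$ of least value. If another generator $b_i$ has the same value, we try to replace it by $b_i-r_ib$ with $r_i\in R$. This increases its value precisely if $r_i$ and $b_i/b$ have the same residue, and such an $r_i$ exists only if the residue of $b_i/b$ comes from $R$. That is the hypothesis on residues below. The value group of $V$ need not be $\mathbb Z$, and then Lemma~\ref{lem:newton} does not apply to $V$ itself. So afterwards $V$ is replaced by a discrete valuation ring. Here we use that $R$ is Noetherian.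

\begin{lemma}\label{lem:key}
Let $R$ be a Noetherian domain and $I\ne0$ an ideal. Let $(V,\mathfrak n)$ be a valuation ring of $K$ containing $R$ with $M:=\mathfrak n\cap R\ne0$. Suppose $b\in I$ satisfies $IV=bV$, and for every $a\in I$ the residue of $a/b$ in $V/\mathfrak n$ lies in the image of $R$. Then there is $f\in R[x]$ of positive degree with $c(f)=I$ that is irreducible in $K[x]$.
\end{lemma}

\begin{proof}
Note that $b\neq0$ since $IV\ne0$. Let $I=(b_0,\dots,b_n)$ with $b_0=b$ and $n\ge1$, adding $b$ to a generating set and repeating generators if needed. Choose $r_i\in R$ with $b_i/b-r_i\in\mathfrak n$, and set $a_0=b$ and $a_i=b_i-r_ib$ for $i\ge1$. Then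
\[
I=(a_0,\dots,a_n)\quad\text{and}\quad a_i/a_0\in\mathfrak n\ \text{ for } i\ge1 .
\]
The ring $S=R[a_1/a_0,\dots,a_n/a_0]\subset V$ is Noetherian, and the prime ideal $\mathfrak p=\mathfrak n\cap S$ contains $M\ne0$ and all $a_i/a_0$ with $i\ge1$. So $S_{\mathfrak p}$ is a Noetherian local domain with quotient field $K$ and is not a field. Hence it is dominated by a discrete valuation ring with quotient field $K$ \cite[Tag 00PH]{Stacks}. Let $w:K^*\to\mathbb Z$ be its normalized valuation. Then $w\ge0$ on $R$, $w>0$ on $M$, and with $e=w(a_0)$ we have $w(a_i)\ge e+1$ for $1\le i\le n$.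

Pick $0\ne m\in M$, let $j=w(m)\ge1$, let $N$ be a prime number with $N>nj$, and put
\[
f=a_0+a_1x+\dots+a_nx^n+ma_0x^N .
\]
Since $N>n$ and $ma_0\in I$, the content of $f$ is $I$. We check the hypotheses of Lemma~\ref{lem:newton}. The end coefficients are nonzero and have values $e$ and $e+j$, and $\gcd(j,N)=1$ since $N$ is a prime larger than $j$. For $1\le i\le n$ we have $w(a_i)\ge e+1>e+nj/N\ge e+ij/N$, and for $n<i<N$ the coefficient is $0$. So $f$ is irreducible in $K[x]$.
\end{proof}

Recall that every local domain is dominated by a valuation ring of its quotient field.

\begin{proof}[Proof of Theorem C]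
In each case we find $(V,\mathfrak n)$ and $b$ as in Lemma~\ref{lem:key}, where $\mathfrak n\cap R=M$ is the given nonzero maximal ideal.

(iv) Let $V$ dominate $R_M$ with $V/\mathfrak n=R/M$. Let $b$ be an element of least value in a finite generating set of $I$. Then $IV=bV$. The residue condition holds because every element of $V/\mathfrak n=R/M$ comes from $R$.

(i) Let $V$ be any valuation ring of $K$ dominating $R_M$, and let $b\in I\setminus M$. Then $b$ is a unit of $R_M$ and of $V$, so $IV=V=bV$. For $a\in I$ we have $a/b\in R_M$, and its residue lies in $R_M/MR_M=R/M$.

(ii) Let $\Omega=R/M$, an algebraically closed field. Consider the pairs $(B,g)$ of a ring $B$ with $R\subset B\subset K$ and a homomorphism $g:B\to\Omega$ extending $R\to\Omega$, ordered by extension. By Zorn's lemma there is a maximal pair $(V,g)$. Then $V$ is a valuation ring of $K$, and its maximal ideal is $\mathfrak n=\ker g$ \cite[Theorem 5.21]{AM}. So $\mathfrak n\cap R=M$, hence $V$ dominates $R_M$, and $g$ induces an embedding $V/\mathfrak n\hookrightarrow\Omega=R/M$ which is the identity on the subfield $R/M$ of $V/\mathfrak n$. Hence $V/\mathfrak n=R/M$, and (iv) applies.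

(iii) By (iv) it suffices to show that a regular local ring $A$ is dominated by a valuation ring of its quotient field with the same residue field. We use induction on $\dim A$. If $\dim A=0$, then $A$ is a field and we take $A$ itself.

Let $\dim A\ge1$, and let $x_1$ be part of a regular system of parameters. Then $A/x_1A$ is a regular local domain of smaller dimension with the same residue field as $A$. The ring $D=A_{(x_1)}$ is a Noetherian local domain with nonzero principal maximal ideal, that is, a discrete valuation ring, and its residue field is $Q=\operatorname{Frac}(A/x_1A)$. By induction there is a valuation ring $V'$ of $Q$ that dominates $A/x_1A$ and has the same residue field. Let $V$ be the preimage of $V'$ in $D$.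

We first check that $V$ is a valuation ring of $\operatorname{Frac}A$. Let $0\ne z\in\operatorname{Frac}A$. If $z\notin D$, then $z^{-1}$ lies in the maximal ideal of $D$, which is contained in $V$. If $z$ lies in the maximal ideal of $D$, then $z\in V$. If $z$ is a unit of $D$ with residue $\bar z\in Q^*$, then $\bar z\in V'$ or $\bar z^{-1}\in V'$, and so $z\in V$ or $z^{-1}\in V$. The maximal ideal of $V$ is the preimage of that of $V'$, because $V$ modulo this preimage is the residue field of $V'$ and a valuation ring is local. Moreover $A\subset V$, since $A$ has image $A/x_1A\subset V'$ in $Q$. Elements of the maximal ideal of $A$ map to the maximal ideal of $A/x_1A$, hence to that of $V'$. So $V$ dominates $A$, and its residue field is that of $V'$, which is that of $A$.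
\end{proof}

\begin{remark}
The hypotheses of Theorem~C are tied to the counterexamples as follows. The ring of Example~\ref{ex:puiseux} has the algebraically closed residue field $\overline{\mathbb Q}$, so in (ii) the assumption that $R$ is Noetherian cannot be dropped. In the rings of Theorem~B, by contrast, the residue field $k$ is separably closed but not algebraically closed. There, for $d=1$ and for the valuation ring $V=L[[T]]$ dominating $R$, the residue condition of Lemma~\ref{lem:key} fails for every $I=T^e\rho^{-1}(W)$ with $e\ge1$ and $\dim_kW\ge2$. Indeed, if $b\in I$ has least value, the residues of the quotients $a/b$ with $a\in I$ run through a space $\gamma^{-1}W$ with $\gamma\in W\setminus\{0\}$, and this is not contained in $k$.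
\end{remark}

\begin{thebibliography}{9}

\bibitem{AM}
Atiyah--Macdonald.

\bibitem{MCD}
\emph{MCD-Domain Of Type $A+x B[x]$ And $A+x B[[x]]$},
\url{https://iasj.rdd.edu.iq/journals/uploads/2024/12/24/05e31c08d7adbb150a0449f6031add11.pdf}

\bibitem{Stacks}
Stacks Project.

\end{thebibliography}

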